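# Equal levels without collapse: bounded nonadaptive queries to an oracle

## Three theorems about $\mathbf P^A_n=\mathbf P^A_m$

**Theorem 1.** There is a computable set $A$ with $\mathbf P^A_3=\mathbf P^A_2$ and $\mathbf P^A_4\neq\mathbf P^A_3$. In particular $\mathbf P^A_{\mathrm{btt}}\neq\mathbf P^A_2$, so the implication
$$\mathbf P^A_3=\mathbf P^A_2\ \Longrightarrow\ \mathbf P^A_{\mathrm{btt}}=\mathbf P^A_2\qquad\text{for every set }A \tag{1}$$
is false.

Here $\mathbf P^A_m$, written $\mathbf P^A_{m\text{-tt}}$ in full, is the class of languages decided by polynomial-time Turing machines that make $m$ nonadaptive queries to $A$: all $m$ query strings are computed from the input before any answer is seen. And $\mathbf P^A_{\mathrm{btt}}=\bigcup_m\mathbf P^A_m$. Two companion theorems place Theorem 1 in a general picture.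

**Theorem 2.** For all $A$ and $m\ge1$: if $\mathbf P^A_n=\mathbf P^A_m$ for some $n\ge\lfloor 3m/2\rfloor+1$, then $\mathbf P^A_{\mathrm{btt}}=\mathbf P^A_m$.

**Theorem 3.** For every $m\ge3$ there is a set $A$ with $\mathbf P^A_{m+\lfloor(m-1)/2\rfloor}=\mathbf P^A_m\neq\mathbf P^A_{\mathrm{btt}}$.

**Corollary 4.** The least $n>m$ such that "$\mathbf P^A_n=\mathbf P^A_m\Rightarrow\mathbf P^A_{\mathrm{btt}}=\mathbf P^A_m$ for all $A$" is exactly $\lfloor3m/2\rfloor+1$ for every odd $m$ and for $m=2$. For even $m\ge4$ it is $3m/2$ or $3m/2+1$; the argument does not settle which. Moreover, for every odd $m\ge3$ and for $m=2$ there is $A$ with $\mathbf P^A_{\lfloor 3m/2\rfloor}=\mathbf P^A_m$ but $\mathbf P^A_{\lfloor3m/2\rfloor+1}\neq\mathbf P^A_{\lfloor3m/2\rfloor}$.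

Now let us unpack this. A machine with $m$ nonadaptive queries computes from its input $x$, in polynomial time, strings $q_1,\dots,q_m$. By simulating itself on all $2^m$ possible answer vectors it can also compute a truth table $G:\{0,1\}^m\to\{0,1\}$. It accepts iff $G(A(q_1),\dots,A(q_m))=1$, where $A(q)$ is $1$ if $q\in A$ and $0$ otherwise. For example, the language of all $x$ such that exactly one of $x0,x1$ is in $A$ is in $\mathbf P^A_2$, with $G$ the XOR. Dummy queries are allowed, so $\mathbf P^A_m\subseteq\mathbf P^A_n$ for $m\le n$. The one accounting rule we use all the time is additivity: if $E\in\mathbf P^A_k$ and $R\in\mathbf P^A_l$, then every Boolean combination of $E$ and $R$ is in $\mathbf P^A_{k+l}$, because the two lists of queries can be asked together.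

The question is whether equality of two levels of the hierarchy $\mathbf P^A_1\subseteq\mathbf P^A_2\subseteq\cdots$ propagates upwards. In "Gaps in Bounded Query Hierarchies" (https://eccc.weizmann.ac.il/report/1998/026/download), the source of the problem, one finds the positive result
$$\mathbf P^A_{2m}=\mathbf P^A_m\ \Longrightarrow\ \mathbf P^A_{\mathrm{btt}}=\mathbf P^A_m\qquad(\text{all }A,\ m\ge1) \tag{2}$$
and the negative result that for every $m$ there is $A$ with
$$\mathbf P^A_{\lfloor\frac43m\rfloor}=\mathbf P^A_m\quad\text{but}\quad\mathbf P^A_{\lfloor\frac43m\rfloor+1}\neq\mathbf P^A_{\lfloor\frac43m\rfloor}. \tag{3}$$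
For $m\le2$ statement (3) says nothing about two different levels being equal, since there $\lfloor\frac43m\rfloor=m$. The implication (1) is posed there as the simplest case between (2) and (3). Theorem 1 answers it negatively, Theorem 2 replaces $2m$ in (2) by $\lfloor3m/2\rfloor+1$, and Theorem 3 replaces the $\lfloor\frac43m\rfloor$ in the equality of (3) by $m+\lfloor(m-1)/2\rfloor$. For $m=3$, equality with level 4 does not force collapse and equality with level 5 does. For $m=4$, level 5 does not, level 7 does, and level 6 is the unsettled case. For $m=5$, level 7 does not and level 8 does.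

## Splitting on one query

Start with $m=1$, by hand. Suppose $\mathbf P^A_2=\mathbf P^A_1=:\mathcal C$, and let $L$ be decided with queries $q_1,q_2,q_3$ and truth table $G$. Condition on the first answer: put $Q=\{x:q_1\in A\}$ and
$$L_b=\{x:G(b,A(q_2),A(q_3))=1\}\in\mathbf P^A_2=\mathcal C,\qquad b\in\{0,1\}.$$
Then $L=(L_1\cap Q)\cup(L_0\setminus Q)$. Each of $L_1\cap Q$ and $L_0\setminus Q$ combines two languages of $\mathbf P^A_1$, so it is in $\mathbf P^A_2=\mathcal C$. Their union again combines two languages of $\mathbf P^A_1$, so it is in $\mathcal C$.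

The same computation proves (2). Let $\mathbf P^A_{2m}=\mathbf P^A_m=\mathcal C$. We show $\mathbf P^A_k\subseteq\mathcal C$ by induction on $k$, the case $k\le m$ being trivial. For $k>m$ split $L\in\mathbf P^A_k$ as above with $L_b\in\mathbf P^A_{k-1}\subseteq\mathcal C$. Then $L_1\cap Q$ and $L_0\setminus Q$ are in $\mathbf P^A_{m+1}\subseteq\mathbf P^A_{2m}=\mathcal C$, and their union is in $\mathbf P^A_{2m}=\mathcal C$.

Now try this for (1): $m=2$, and only $\mathbf P^A_3=\mathbf P^A_2$ is given. The languages $L_1\cap Q$ and $L_0\setminus Q$ cost $2+1=3$ queries, which is fine. The union of two languages of $\mathbf P^A_2$ costs $4$ queries, and here the argument stops. The answer to $Q$ would tell us which pair of queries matters, but a nonadaptive machine has to list both pairs.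

Still, some four-query languages do come down. Suppose $\mathbf P^A_3=\mathbf P^A_2$ and $L=\{x:q_1,q_2,q_3,q_4\in A\}$. The language $R=\{x:q_1,q_2,q_3\in A\}$ is in $\mathbf P^A_3=\mathbf P^A_2$, so $L=R\cap\{x:q_4\in A\}$ is in $\mathbf P^A_3=\mathbf P^A_2$. The same works for the parity of four answers, and for every truth table of the form $\varphi(\gamma(a_1,a_2,a_3),a_4)$. A counterexample to (1) therefore cannot use the conjunction or the parity of four answers as its hard function. Later we use $a_1a_2+a_3a_4$ modulo 2.

## Patching on a part of the queries: proof of Theorem 2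

The union of two $m$-query languages was the expensive operation. The remedy is never to combine two $m$-query languages: keep one language in $\mathcal C$ and correct it, piece by piece, using languages that cost only about $m/2$ queries.

Let $r=\lfloor m/2\rfloor+1$. Then $2r\ge m+1$, $r\le m$ and $m+r=\lfloor3m/2\rfloor+1\le n$. Hence $\mathbf P^A_m\subseteq\mathbf P^A_{m+r}\subseteq\mathbf P^A_n=\mathbf P^A_m$, so $\mathbf P^A_{m+r}=\mathbf P^A_m=:\mathcal C$. By additivity,
$$E\in\mathcal C,\ R\in\mathbf P^A_r\ \Longrightarrow\ E\triangle R,\ E\cap R,\ E\setminus R\in\mathcal C. \tag{4}$$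

**Step 1: merging two languages of $\mathcal C$ along one query.** The purpose is to replace the union that cost $2m$. We claim that if $L_0,L_1\in\mathcal C$ and $Q\in\mathbf P^A_1$, then $M=(L_1\cap Q)\cup(L_0\setminus Q)\in\mathcal C$.

For $b\in\{0,1\}$ let $L_b$ have queries $q^b_1,\dots,q^b_m$ and truth table $G^b$, all depending on $x$. For $\alpha\in\{0,1\}^{r-1}$ let
$$T_{b,\alpha}=\{x:\ Q(x)=b,\ A(q^b_j)=\alpha_j\ (1\le j\le r-1)\},$$
$$U_{b,\alpha}=\{x:\ G^b(\alpha,A(q^b_r),\dots,A(q^b_m))=1\}.$$
Membership in $T_{b,\alpha}$ costs one query for $Q$ and $r-1$ for the conditions, so $T_{b,\alpha}\in\mathbf P^A_r$. Membership in $U_{b,\alpha}$ costs $m-r+1\le r$ queries, so $U_{b,\alpha}\in\mathbf P^A_r$. The $2^r$ sets $T_{b,\alpha}$ partition the set of all strings. On $T_{b,\alpha}$ the language $M$ agrees with $L_b$, the first $r-1$ answers for $L_b$ are $\alpha$, and so $M\cap T_{b,\alpha}=U_{b,\alpha}\cap T_{b,\alpha}$. (For $m=3$ we have $r=2$: the set $T_{b,\alpha}$ fixes the answer to $Q$ and to one query of $L_b$, and $U_{b,\alpha}$ asks the other two.)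

Enumerate the pairs as $(T_j,U_j)$, $1\le j\le2^r$, put $E_0=\emptyset$ and
$$E_j=\big((E_{j-1}\triangle U_j)\setminus T_j\big)\triangle U_j .$$
On $T_j$ the middle set is empty, so $E_j$ agrees with $U_j$ there. Off $T_j$ it is $E_{j-1}\triangle U_j\triangle U_j=E_{j-1}$. Since the $T_j$ partition all strings, each $x$ is corrected exactly once, so $E_{2^r}=M$. Each $E_j$ arises from $E_{j-1}$ by three applications of (4), so all $E_j$ are in $\mathcal C$. This proves the claim.

**Step 2: induction on the number of queries.** The purpose is to bring every $\mathbf P^A_k$ down to $\mathcal C$. For $k\le m$ nothing is to be shown. For $k>m$ let $L$ have queries $q_1,\dots,q_k$ and truth table $G$, put $Q=\{x:q_1\in A\}$ and $L_b=\{x:G(b,A(q_2),\dots,A(q_k))=1\}$. Then $L_b\in\mathbf P^A_{k-1}\subseteq\mathcal C$, and $L=(L_1\cap Q)\cup(L_0\setminus Q)\in\mathcal C$ by Step 1. Theorem 2 is proved.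

## From oracles to finite systems of functions

For Theorems 1 and 3 we have to build oracles. The plan is to hide in $A$, at each level $i$, one point $\omega_i$ of a finite set $\Omega_i$, and to let every query at this level reveal the value $s(\omega_i)$ of one function $s$. Then "computable with $m$ queries" becomes a statement about finite sets of functions.

All functions on finite sets take values in $GF(2)=\{0,1\}$; $+$ is XOR and product is AND. For functions $p,h$ on the same set, $p\le h$ means $p(1+h)=0$, that is, $p=1$ implies $h=1$.

**Definition ($B_k$).** For a nonempty set $S$ of functions on $\Omega$, $B_k(S)$ is the set of all functions $G(s_1,\dots,s_k)$ with $s_j\in S$, repetitions allowed, and $G:\{0,1\}^k\to\{0,1\}$ arbitrary.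

It contains the constants, and $B_k(S)\subseteq B_l(S)$ for $k\le l$. For $\Omega=\{0,1\}^2$ and $S=\{x_1,x_2\}$, $B_1(S)=\{0,1,x_1,1+x_1,x_2,1+x_2\}$ and $B_2(S)$ consists of all 16 functions.

**Definition ($\mathrm{Ch}$).** For $m\le n$, $\mathrm{Ch}(m,n)$ with parameter $N$ says: for every $D\ge1$ there are a finite nonempty set $\Omega$ and finite sets of functions $S_0\subseteq S_1\subseteq\dots\subseteq S_D$ on $\Omega$ such that $B_n(S_\delta)\subseteq B_m(S_{\delta+1})$ for $0\le\delta<D$, and some $f\in B_N(S_0)$ is not in $B_m(S_D)$. The number $N$ must not depend on $D$.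

Two small examples show what is being asked. First, $\mathrm{Ch}(m,m)$ holds with $N=m+1$: on $\Omega=\{0,1\}^{m+1}$ let every $S_\delta$ be the set of coordinate functions and $f=x_1\cdots x_{m+1}$, which depends on all $m+1$ coordinates and so is not in $B_m(S_D)$. Second, $\mathrm{Ch}(1,2)$ fails for every $N$. Indeed, if $B_2(S_\delta)\subseteq B_1(S_{\delta+1})$ for all $\delta<D$, then $B_k(S_0)\subseteq B_1(S_{2(k-1)})$ as long as $2(k-1)\le D$. To see this, argue by induction on $k$, with $k=1$ trivial. Write $f\in B_k(S_0)$ as $f=sf_1+(1+s)f_0$ with $s\in S_0$ and $f_b\in B_{k-1}(S_0)\subseteq B_1(S_d)$, $d=2(k-2)$. Then $sf_1$ and $(1+s)f_0$ lie in $B_2(S_d)\subseteq B_1(S_{d+1})$, and their sum in $B_2(S_{d+1})\subseteq B_1(S_{d+2})$. So once $D\ge2(N-1)$ no $f$ is left. This is the splitting argument again, and it shows why $N$ is fixed while $D$ grows.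

**Lemma 5.** If $\mathrm{Ch}(m,n)$ holds with parameter $N$, there is a computable $A$ with $\mathbf P^A_n=\mathbf P^A_m$ and $\mathbf P^A_N\not\subseteq\mathbf P^A_m$.

The tension in the proof is this. To save queries, a machine must be allowed to replace questions about $S_\delta$ by questions about $S_{\delta+1}$. But it must not be able to climb to the top of the chain, where every function is available. The resolution is to make names in layer $\delta+1$ about the square of the length of names in layer $\delta$: one step up is polynomial, but the $i$-th machine, running in time about $n^i$, cannot get beyond layer $i$ of level $i$.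

**Step 1: the machines to defeat.** Take a list of machines with $m$ nonadaptive queries in which every such machine occurs infinitely often. Let $M_i$ be the $i$-th one, stopped after $\ell^i+i$ steps on inputs of length $\ell$; if it has not finished, it uses empty query strings and the truth table $0$. A running time $c\ell^c+c$ is below $\ell^i+i$ for all $\ell$ once $i$ is large, so every language in $\mathbf P^A_m$ is accepted by some $M_i^A$, whatever $A$ is. Neither the list nor the queries and truth tables depend on $A$.

**Step 2: a program that lays out the levels.** The purpose is to choose the levels so sparse that everything about earlier levels is easy to compute. A program $Z$ works in stages $i=1,2,\dots$ and counts its elementary steps. In stage $i$ it does three things.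

1. By exhaustive search it finds and writes down a system $C_i$, consisting of $\Omega_i$, $S^{(i)}_0\subseteq\dots\subseteq S^{(i)}_i$ and $f_i=G_i(s_1,\dots,s_N)$ with $s_j\in S^{(i)}_0$, as in $\mathrm{Ch}(m,n)$ for $D=i$. It also writes down the list $S^{(i)}_{i+1}$ of all functions on $\Omega_i$ and indexes the elements of $S^{(i)}_{i+1}$.
2. Let $\tau_i$ be the number of steps made so far. It puts $n_i=2+\max\{\tau_i,\ n_{i-1}^{\,i-1}+(i-1)\}$, where $n_0=1$.
3. It determines a point $\omega_i\in\Omega_i$ by the rule of Step 4.

The search in 1 ends, because the required system exists and each candidate can be checked. From 2 we get $n_i\ge i+2$, so $i+1<n_i$, and $n_i>n_{i-1}$. All that is written in part 1 takes at most $\tau_i<n_i$ symbols.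

**Step 3: names and the oracle.** For $0\le\delta\le i+1$ and $s\in S^{(i)}_\delta$ with index $k$ let
$$\mathrm{name}(i,\delta,s)=0^{\,n_i^{2^\delta}}\,1\,0^i\,1\,0^\delta\,1\,\mathrm{bin}(k),$$
and let $A$ be the set of all $\mathrm{name}(i,\delta,s)$ with $s(\omega_i)=1$. We call $i$ the level and $\delta$ the layer of the name. A string determines $i$, $\delta$ and $k$ uniquely. Since $i$, $\delta$ and $|\mathrm{bin}(k)|$ are at most $n_i$, the name has length more than $n_i^{2^\delta}$ and at most $n_i^{2^\delta}+3n_i+3$.

**Step 4: the choice of $\omega_i$.** The purpose is to make $M_i$ err on $1^{n_i}$. The queries of $M_i$ on $1^{n_i}$ have length at most $n_i^i+i$. This is less than $n_{i+1}$. It is also less than $n_i^{2^{i+1}}$, because $n_i^i+i\le2n_i^i\le n_i^{i+1}$ and $i+1<2^{i+1}$. So names of level greater than $i$, and names of level $i$ and layer $i+1$, are too long to be queried. Each query is therefore of one of three kinds: a non-name, with answer $0$; a name of level less than $i$, whose answer is already fixed; or $\mathrm{name}(i,\delta,s)$ with $\delta\le i$, so that $s\in S^{(i)}_i$ and the answer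 is $s(\omega_i)$. Queries and truth table do not depend on $\omega_i$. Hence the outcome, as a function of $\omega_i\in\Omega_i$, lies in $B_m(S^{(i)}_i)$, and it differs from $f_i$, which does not lie there. Let $\omega_i$ be the first point where they differ.

**Step 5: computing the data quickly.** The following is used twice.
$$\begin{gathered}\text{In time polynomial in }\ell\text{ one obtains, for all }i\text{ with }n_i\le\ell,\\ \text{the data }C_i,\ S^{(i)}_{i+1},\ n_i\ \text{and}\ \omega_j\ (j<i).\end{gathered} \tag{5}$$
Simulate $Z$ for $\ell$ steps, with a counter. If $n_i\le\ell$, then $\tau_i\le\ell$, so by then $Z$ has written down everything in part 1 of stage $i$ and finished all stages before $i$. The numbers $n_1<n_2<\dots$ follow one after the other from $\tau_1,\tau_2,\dots$; stop at the first one above $\ell$.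

In particular $A$ is computable: by (5) one decides whether a string is a name, and if it is one of level $i$, one runs $Z$ to the end of stage $i$ and evaluates $s(\omega_i)$.

**Step 6: $\mathbf P^A_N\not\subseteq\mathbf P^A_m$.** Let $L=\{1^{n_i}:f_i(\omega_i)=1\}$. By Step 4, $M_i^A$ errs on $1^{n_i}$ for every $i$, so $L\notin\mathbf P^A_m$. On the other hand $L\in\mathbf P^A_N$: on input $1^\ell$ use (5) to check whether $\ell=n_i$ for some $i$, reject if not, and otherwise query $\mathrm{name}(i,0,s_1),\dots,\mathrm{name}(i,0,s_N)$, of length $O(n_i)$, and apply $G_i$. Inputs not of the form $1^\ell$ are rejected.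

**Step 7: $\mathbf P^A_n\subseteq\mathbf P^A_m$.** Here the inclusions $B_n(S_\delta)\subseteq B_m(S_{\delta+1})$ are used. Given $x$, compute the queries $q_1,\dots,q_n$ and the truth table $G$ of the $n$-query machine, and let $\ell=\max_j|q_j|$, which is polynomial in $|x|$. A name of level $i$ among the $q_j$ has $n_i\le\ell$ and $n_i^{2^\delta}\le\ell$, so with the data (5) we recognise and decode all names. Non-names have answer $0$. If there are no names, we need no queries. Otherwise let $i$ be the largest level that occurs. By (5) we know $\omega_j$ for all $j<i$ and compute the answers to the names of lower level ourselves. The remaining queries are $\mathrm{name}(i,\delta_j,s_j)$; let $\delta=\max_j\delta_j$. All these $s_j$ are in $S^{(i)}_\delta$, so the outcome is $h(\omega_i)$ for an explicitly known $h\in B_n(S^{(i)}_\delta)$.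

If $\delta<i$, then $h\in B_m(S^{(i)}_{\delta+1})$, and we find by brute force $t_1,\dots,t_m\in S^{(i)}_{\delta+1}$ and a truth table $H$ with $h=H(t_1,\dots,t_m)$. There are at most $n_i^m$ tuples and $2^{2^m}$ truth tables, and $m$ is constant, so this takes polynomial time. Query the strings $\mathrm{name}(i,\delta+1,t_j)$ and apply $H$. If $\delta\in\{i,i+1\}$, then $h\in S^{(i)}_{i+1}$ simply because that list contains all functions, and we query the single string $\mathrm{name}(i,i+1,h)$.

Since $n_i^{2^\delta}\le\ell$ and $n_i\le\ell$, the new queries have length at most $\ell^2+3\ell+3$. The new query strings were computed without any answer from $A$, so at most $m$ nonadaptive queries suffice. As $m\le n$, we get $\mathbf P^A_n=\mathbf P^A_m$, and Lemma 5 is proved.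

## Three old functions as a product of two new ones

For Theorem 1 it now suffices to prove the following.

**Lemma 6.** $\mathrm{Ch}(2,3)$ holds with $N=4$.

*Proof of Theorem 1 from Lemma 6.* By Lemma 5 there is a computable $A$ with $\mathbf P^A_3=\mathbf P^A_2$ and $\mathbf P^A_4\not\subseteq\mathbf P^A_2=\mathbf P^A_3$. Hence $\mathbf P^A_4\ne\mathbf P^A_3$, and $\mathbf P^A_{\mathrm{btt}}\supseteq\mathbf P^A_4$ is not $\mathbf P^A_2$.

How should one look for such chains? Begin with $\Omega=\{0,1\}^4$ and the coordinates $S_0=\{x_1,x_2,x_3,x_4\}$. To put a given $g\in B_3(S)$ into $B_2(S')$, enlarge $\Omega$: the natural attempt is to adjoin two new coordinates $z,w$ subject to $zw=g(\omega)$ and nothing else. Functions on $\Omega$ are pulled back along the projection. The question is how to make sure that $f$ stays out of $B_2$.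

The choice $f=x_1x_2x_3x_4$ is hopeless for any chain: $x_1x_2x_3\in B_2(S_1)$, so $f\in B_3(S_1)\subseteq B_2(S_2)$. This is the remark about conjunctions from before. We take $f=x_1x_2+x_3x_4$.

Next, what should be carried along the construction? The statement $f\notin B_2(S)$ alone gives no hold after the step, since the tests against $f$ then involve $z$ and $w$. It is better to carry linear information, together with a description of which products vanish. For a finite set $S$ of functions on a finite set $\Omega$ and a function $f$ on $\Omega$, let
$$V=\mathrm{span}(S\cup\{1\}),\qquad U=\mathrm{span}(V\cup\{f\}),$$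
and consider the two invariants

* (I1) $f\notin V$;
* (I2) if $p,q\in U$ are nonzero and $pq=0$, then $q=1+p$.

In words, (I2) says that the only disjoint nonempty supports in $U$ are complementary ones. It fails for $f=x_1x_2x_3x_4$, with $p=f$ and $q=1+x_1$.

With this invariant we can see where the natural attempt goes wrong. Impose $zw=g$ with $g=1+x_1x_2$. On the new space, $x_1=0$ forces $g=1$ and so $z=1$. Hence $(1+x_1)(1+z)=0$. Both factors are nonzero: $z=0$ occurs over the points with $x_1=x_2=1$. They are not complementary: at $x_1=1$, $x_2=0$ we have $g=1$, $z=1$, and both factors vanish. So (I2) is lost. The reason is that the element $1+x_1$ of $U$ is $\le g$. For the complementary function $x_1x_2$ no such trouble arises: the support of $x_1x_2$ has 4 points, affine nonzero functions have supports of 8 or 16 points, and $f+a$ with $a$ affine has 6 or 10 points in its support. (For the last claim, write $f+a=(x_1+\alpha)(x_2+\beta)+(x_3+\gamma)(x_4+\epsilon)+c$, and note that $x_1x_2+x_3x_4=1$ at $2\cdot1\cdot3=6$ points.) So no nonzero $p\in U$ is $\le x_1x_2$.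

The way past this point is that we may represent $1+g$ instead of $g$: a product $zw$ and its negation are both in $B_2$. The invariant (I2) itself guarantees that at least one of $g$ and $1+g$ is safe. We now carry this out.

**Step 1: the base.** We check (I1) and (I2) for $\Omega=\{0,1\}^4$, $S=S_0$, $f=x_1x_2+x_3x_4$. Here $V$ is the set of affine functions. Since functions on $\{0,1\}^4$ are given by unique multilinear polynomials, $f\notin V$, which is (I1). Let $p,q\in U$ be nonzero with $pq=0$.

*Both affine.* The sets $\{p=1\}$ and $\{q=1\}$ are nonempty and disjoint, and each is an affine hyperplane or everything. Neither can be everything. Two affine hyperplanes over $GF(2)$ whose linear parts differ have linearly independent linear parts, so they meet. Hence $p$ and $q$ have the same linear part and differ by the constant $1$.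

*$p=f+a$ with $a$ affine, and $q$ affine.* Then $f=a$ on $\{q=1\}$, which contains an affine hyperplane $u+H$ with $H$ a linear subspace of dimension 3. Let
$$\beta(x,y)=x_1y_2+x_2y_1+x_3y_4+x_4y_3 .$$
Expanding the products gives $f(u+x+y)+f(u+x)+f(u+y)+f(u)=\beta(x,y)$ for all $u,x,y$. For $x,y\in H$ all four points lie in $u+H$, where $f=a$, and for an affine function this sum is $0$. So $\beta$ vanishes on $H\times H$, that is, $H\subseteq H^\perp$. But $\beta$ is nondegenerate, so $\dim H^\perp=4-3=1$, a contradiction. This case cannot occur, and neither can the one with $p$ and $q$ exchanged.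

*$p=f+a$ and $q=f+b$ with $a,b$ affine.* Put $c=a+b$, so $q=p+c$ and $0=pq=p+pc=p(1+c)$. If the affine function $1+c$ were nonzero, this would be the previous, impossible case. So $c=1$ and $q=1+p$.

**Step 2: $f$ is out of reach of three functions.** This is how the invariants keep $f$ outside $B_2$.

**Lemma 7.** Assume (I1) and (I2). If $g\in B_3(S)$ and $g\notin V$, then $g\notin U$. In particular $f\notin B_3(S)$.

*Proof.* Write $g=G(s_1,s_2,s_3)$ with $G$ a multilinear polynomial over $GF(2)$, and let $c_{ij}$ be the coefficient of $s_is_j$. If $s_1s_2s_3$ occurs in $G$, then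
$$g=(s_1+c_{23})(s_2+c_{13})(s_3+c_{12})+a,\qquad a\in V,$$
because the product has the right terms of degree 3 and 2. If $s_1s_2s_3$ does not occur and $c_{12}=1$, then
$$g=(s_1+c_{23}s_3)(s_2+c_{13}s_3)+a,\qquad a\in V,$$
because the product equals $s_1s_2+c_{13}s_1s_3+c_{23}s_2s_3+c_{13}c_{23}s_3$. The cases $c_{13}=1$ and $c_{23}=1$ are symmetric, and if all $c_{ij}$ vanish then $g\in V$.

So if $g\notin V$, then $g+a$ is a product of two or three elements of $V$. Not all of them are the constant $1$, since otherwise $g\in V$. Let $l\neq1$ be one of them and $u=1+l\in V$. Then $u\neq0$, and $u(g+a)=0$ because $l(1+l)=0$. Suppose now that $g\in U$. Then $g+a$ is in $U$ but not in $V$, so it is nonzero, and (I2) applied to $u$ and $g+a$ gives $g+a=1+u\in V$, a contradiction. Hence $g\notin U$. For the last statement, $f\in U$ and $f\notin V$ by (I1), so $f\in B_3(S)$ would contradict what was just shown. $\square$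

**Step 3: one extension.** The purpose is to put one $g\in B_3(S)$ into $B_2$ without losing the invariants.

**Lemma 8.** Let $(\Omega,S,f)$ satisfy (I1) and (I2), and let $g\in B_3(S)$. There are a finite $\Omega'$ with a surjection $\Omega'\to\Omega$ and a finite $S'\supseteq S$ on $\Omega'$ (functions on $\Omega$ being pulled back) such that $(\Omega',S',f)$ satisfies (I1) and (I2) and $g\in B_2(S')$.

*Proof.* If $g\in V$, take $\Omega'=\Omega$ and $S'=S\cup\{g\}$; then $V$ and $U$ do not change.

Let $g\notin V$. By Lemma 7, $g\notin U$. We first choose the safe function. At least one $h\in\{g,1+g\}$ has the property that no nonzero $p\in U$ satisfies $p\le h$. Otherwise there are nonzero $p,q\in U$ with $p\le g$ and $q\le1+g$. Then $pq=0$, so $q=1+p$ by (I2). Now $1+p\le1+g$ means $g\le p$, and together with $p\le g$ this gives $g=p\in U$, a contradiction. Fix such an $h$. Since $g\notin U$ and $1\in U$, also $h\notin U$, so $h$ is not constant. The property of $h$ can be restated as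
$$\text{if }p\in U\text{ vanishes on }\{h=0\},\text{ then }p=0. \tag{6}$$

Put $\Omega'=\{(\omega,z,w)\in\Omega\times\{0,1\}^2:zw=h(\omega)\}$ and $S'=S\cup\{z,w\}$. Over a point $\omega$ with $h(\omega)=0$ the pair $(z,w)$ takes the values $00,10,01$; over a point with $h(\omega)=1$ only $11$. So the projection is surjective, and $g\in\{zw,1+zw\}\subseteq B_2(S')$. With $\Lambda=\{0,z,w,z+w\}$, the new spaces are $V'=V+\Lambda$ and $U'=U+\Lambda$. Each nonzero $\beta\in\Lambda$ takes both values over every $\omega$ with $h(\omega)=0$: on $00,10,01$, $z$ takes the values $0,1,0$, $w$ the values $0,0,1$, and $z+w$ the values $0,1,1$.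

*(I1) holds.* If $f=v+\beta$ with $v\in V$, $\beta\in\Lambda$, look over a point with $h=0$, which exists as $h$ is not constant. There $f+v$ has one value, so $\beta=0$, and $f=v\in V$, contradicting (I1) for $S$.

*(I2) holds.* Let $p'=p+\beta$ and $q'=q+\gamma$ be nonzero with $p'q'=0$, where $p,q\in U$ and $\beta,\gamma\in\Lambda$. We show that $q'=1+p'$ or that there is a contradiction.

* If $\beta=\gamma=0$, this is (I2) for $\Omega$.
* If $\beta\neq0=\gamma$, then over each $\omega$ with $h(\omega)=0$ there is a point with $p'=1$, so $q(\omega)=0$. By (6), $q=0$, so $q'=0$, a contradiction. The case $\beta=0\neq\gamma$ is symmetric.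
* If $\beta=\gamma\neq0$, then over each point with $h=0$ both values of $\beta$ occur, so there $pq=0$ and $(p+1)(q+1)=0$. Adding these, $p+q+1=0$ on $\{h=0\}$. By (6), $p+q+1=0$ everywhere, so $q'=q+\beta=1+p+\beta=1+p'$.
* If $\beta,\gamma$ are nonzero and different, then $(z,w)\mapsto(\beta,\gamma)$ is a linear bijection of $GF(2)^2$. Let $(\beta_1,\gamma_1)$ be its value at $(1,1)$. Over a point with $h=0$, $(\beta,\gamma)$ takes every value except $(\beta_1,\gamma_1)$. Since $(p+\beta)(q+\gamma)=0$, it never takes the value $(1+p,1+q)$. So $(1+p,1+q)=(\beta_1,\gamma_1)$ on $\{h=0\}$. Thus $p+1+\beta_1$ and $q+1+\gamma_1$, which are in $U$, vanish on $\{h=0\}$, and by (6) they vanish everywhere. At a point of $\Omega'$ with $h=1$, which exists since $h$ is not constant, $\beta=\beta_1$ and $\gamma=\gamma_1$, so $p'=q'=1$. This contradicts $p'q'=0$. $\square$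

**Step 4: the chain.** It remains to iterate. Start with the base of Step 1. Given $S_\delta$ on the current $\Omega$, apply Lemma 8 successively for all the finitely many $g\in B_3(S_\delta)$; each such $g$ is still in $B_3$ of the current, larger set. The result is $S_{\delta+1}$, with $B_3(S_\delta)\subseteq B_2(S_{\delta+1})$. After $D$ rounds, pull everything back to the final $\Omega$. Pulling back along a surjection is injective and respects sums and products, so all inclusions remain true. We have $f\in B_4(S_0)$, and by Lemma 7, $f\notin B_3(S_D)\supseteq B_2(S_D)$. Since $N=4$ for all $D$, this proves Lemma 6 and with it Theorem 1.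

## Odd averages over subcubes: proof of Theorem 3

Let $r\ge1$, $m\ge2r+1$ and $n=m+r$. We prove $\mathrm{Ch}(m,n)$ with a parameter $N=N(m,r)$. For $m\ge3$ we may then take $r=\lfloor(m-1)/2\rfloor$, and Lemma 5 gives $A$ with $\mathbf P^A_{m+r}=\mathbf P^A_m$ and $\mathbf P^A_N\not\subseteq\mathbf P^A_m$, which is Theorem 3.

We again adjoin new coordinates $z_1,\dots,z_m$ with $F(z)=g(\omega)$ for some fixed $F$. The product $F=z_1\cdots z_m$ is the first idea. Look at it for $m=3$, $r=1$, $n=4$. On the part of the new space where $z_1=0$ we have $g=0$. So one condition on a new function forces us into the set $\{g=0\}$, whose description may need four old functions, and an invariant that speaks about few conditions says nothing there. We want an $F$ such that fixing a few of the $z_i$ still leaves both values of $F$ possible, in a robust way. Take the elementary symmetric polynomial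
$$F(z)=\sum_{T\subseteq[m],\,|T|=r+1}\ \prod_{i\in T}z_i .$$
For $m=3$, $r=1$ this is $z_1z_2+z_1z_3+z_2z_3$, the majority of three bits. It takes both values in general: $F=0$ at $z=0$, and $F=1$ at vectors with exactly $r+1$ ones.

We recall a textbook fact. If a multilinear polynomial over $GF(2)$ in $d$ variables is summed over all points of $\{0,1\}^d$, the result is the coefficient of the product of all $d$ variables, because every other monomial is summed an even number of times. In particular the sum is $0$ if the degree is less than $d$.

**Lemma 9.** Let $D\subseteq[m]$, $|D|=r+1$, and let $C\subseteq\{0,1\}^m$ be a subcube with free coordinates $D$ and the other coordinates fixed. Then $X=C\cap F^{-1}(1)$ and $Y=C\cap F^{-1}(0)$ both have odd size.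

*Proof.* The sum of $F$ over $C$ is the coefficient of $\prod_{i\in D}z_i$ after the fixed values are substituted. A term $T$ contributes only if $T\supseteq D$, so only $T=D$ does, and the coefficient is $1$. Hence $|X|$ is odd. Since $|C|=2^{r+1}$ is even, $|Y|$ is odd too. $\square$

For the majority of three bits and $D=\{1,2\}$: with $z_3=0$, $X$ has one point and $Y$ three; with $z_3=1$ it is the other way round. For $z_1z_2z_3$ and $z_3=0$ the set $X$ would be empty.

For a finite set $S$ of functions on a finite $\Omega$, let $W_k(S)$ be the span of all products of at most $k$ elements of $S$, the empty product being $1$, and let $W(S)=W_r(S)$. Writing truth tables as multilinear polynomials shows $W(S)\supseteq B_r(S)$. For $r=1$, $W(S)$ is the space $V$ of the previous section. A cell of $S$ is a nonempty set $\{\omega:s_1(\omega)=c_1,\dots,s_k(\omega)=c_k\}$ with $k\le r$, $s_j\in S$, $c_j\in\{0,1\}$; $k=0$ gives $\Omega$. If $S$ consists of the coordinates of a cube, the cells are the subcubes with at most $r$ fixed coordinates. The invariants for $f$ are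

* (a) for every cell $c$ and every $w\in W(S)$, $f|_c\neq w|_c$;
* (c) $f\notin W(S)+B_n(S)$.

We need (c) in the end, and (a) is there to help (c) through one case of the extension step.

**Step 1: the base.** We need some $f$ that satisfies both invariants, and counting provides it. Let $\Omega=\{0,1\}^N$ with $N\ge r$, and let $S_0$ be the set of the $N$ coordinate functions. There are at most $(N+1)^r$ products of at most $r$ coordinates, so $|W(S_0)|\le2^{(N+1)^r}$. There are at most $(2N+1)^r$ cells, each of size at least $2^{N-r}$. Also $|B_n(S_0)|\le N^n2^{2^n}$. For a fixed cell $c$ and $w\in W(S_0)$, the fraction of all functions $f$ with $f|_c=w|_c$ is $2^{-|c|}$. So the fraction of $f$ violating (a) is at most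
$$(2N+1)^r\,2^{(N+1)^r-2^{N-r}},$$
and the fraction violating (c) is at most
$$N^n\,2^{2^n}\,2^{(N+1)^r-2^N}.$$
Both tend to $0$ as $N\to\infty$, with $m,r$ fixed. Fix $N=N(m,r)$ for which their sum is less than $1$, and fix an $f$ satisfying (a) and (c). As a function of all $N$ coordinates, $f\in B_N(S_0)$.

**Step 2: the extension and the averaging formula.** Now we put one $g\in B_n(S)$ into $B_m$, and prepare the tool that transports statements about $\Omega'$ back to $\Omega$. Put
$$\Omega'=\{(\omega,z)\in\Omega\times\{0,1\}^m:F(z)=g(\omega)\},\qquad S'=S\cup\{z_1,\dots,z_m\}.$$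
The projection to $\Omega$ is surjective because $F$ takes both values, and $g=F(z_1,\dots,z_m)\in B_m(S')$.

Let $w'\in W(S')$. Collecting the products of at most $r$ elements of $S'$ according to the $z_i$ in them, and using $z_i^2=z_i$, we can write
$$w'(\omega,z)=\sum_{|T|\le r}h_T(\omega)\prod_{i\in T}z_i,\qquad h_T\in W_{r-|T|}(S).$$
Fix one such formula and read it for all $(\omega,z)\in\Omega\times\{0,1\}^m$, not only on $\Omega'$. For fixed $z$ it is an element of $W(S)$. Let $D$, $C$, $X$, $Y$ be as in Lemma 9. For fixed $\omega$ the formula has degree at most $r<|D|$ in $z$, so $\sum_{z\in C}w'(\omega,z)=0$. Hence the sums over $X$ and over $Y$ agree, and we put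
$$\hat w=\sum_{z\in X}w'(\cdot,z)=\sum_{z\in Y}w'(\cdot,z)\in W(S).$$
Let $C_\omega=C\cap F^{-1}(g(\omega))$, which is $X$ or $Y$ depending on $g(\omega)$. Then for all $\omega\in\Omega$
$$\{\omega\}\times C_\omega\subseteq\Omega',\qquad|C_\omega|\text{ is odd},\qquad\sum_{z\in C_\omega}w'(\omega,z)=\hat w(\omega). \tag{7}$$
The value of the last sum does not betray whether $C_\omega$ is $X$ or $Y$. This is what the choice of $F$ achieves.

**Step 3: (a) is preserved.** Suppose $f=w'$ on a cell $c'$ of $S'$, with $w'\in W(S')$. The cell is given by conditions on elements of $S$, defining a set $c\subseteq\Omega$, together with conditions $z_J=\pi$, at most $r$ conditions in total. Since $c'\neq\emptyset$, also $c\neq\emptyset$, so $c$ is a cell of $S$, and $|J|\le r$. Because $m\ge2r+1$, we can choose $D\subseteq[m]\setminus J$ with $|D|=r+1$. Let $C$ have free coordinates $D$, with $z_J=\pi$ and the other coordinates $0$. For $\omega\in c$ and $z\in C_\omega$ we have $(\omega,z)\in c'$, so $f(\omega)=w'(\omega,z)$. Sum this over the odd set $C_\omega$: by (7), $f(\omega)=\hat w(\omega)$ for all $\omega\in c$. This contradicts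 (a) for $S$.

The hypothesis $m\ge2r+1$ was used exactly here. For $m=2$ and $r=1$, a condition on $z_1$ leaves only one coordinate, no $D$ exists, and this argument says nothing. The case $m=2$, $n=3$ therefore had its own proof.

**Step 4: (c) is preserved.** Suppose $f=w'+G(z_I,s)$ on $\Omega'$, where $w'\in W(S')$, $I\subseteq[m]$ is the set of $z$'s used and $s$ is a tuple of at most $n-|I|$ elements of $S$. Let $K=[m]\setminus I$ be the set of unused $z$'s. Choose $D$ with $|D|=r+1$, and with $D\subseteq K$ if $|K|\ge r+1$, $D\supseteq K$ if $|K|\le r$. Let $C$ have free coordinates $D$ and all others $0$. Summing over the odd set $C_\omega$, (7) gives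
$$f(\omega)=\hat w(\omega)+\sum_{z\in C_\omega}G(z_I,s(\omega))\qquad(\omega\in\Omega).$$
We have to understand the last sum, which may depend on $g(\omega)$ through $C_\omega$.

*$|K|\ge r+1$.* Then $D\cap I=\emptyset$, so $z_I=0$ on $C$, and the sum consists of an odd number of copies of $G(0,s(\omega))$. So $f=\hat w+G(0,s)\in W(S)+B_n(S)$, contradicting (c).

*$1\le|K|\le r$.* For each value $y$ of $z_I$ on $C$, the set $\{z\in C:z_I=y\}$ has $2^{|K|}$ elements, since the coordinates in $K\subseteq D$ are free. This number is even, so the intersections of this set with $X$ and with $Y$ have the same parity, say $x_y\in\{0,1\}$. Hence, whichever of $X,Y$ the set $C_\omega$ is, $f=\hat w+\sum_yx_yG(y,s)$. The sum is a function of the at most $n$ functions in $s$, so $f\in W(S)+B_n(S)$, contradicting (c).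

*$K=\emptyset$.* Here all the $z_i$ are used, and so $s$ consists of at most $n-m=r$ elements of $S$. Put $\psi_0(s)=\sum_{z\in Y}G(z,s)$ and $\psi_1(s)=\sum_{z\in X\cup Y}G(z,s)$. If $g(\omega)=0$, then $C_\omega=Y$ and the sum is $\psi_0(s(\omega))$. If $g(\omega)=1$, then $C_\omega=X$ and the sum is $\psi_0(s(\omega))+\psi_1(s(\omega))$. So
$$f=\hat w+\psi_0(s)+\psi_1(s)\,g,\qquad\psi_0(s)\in B_r(S)\subseteq W(S).$$
If $\psi_1(s(\omega_0))=0$ for some $\omega_0$, then on the set $\{\omega:s(\omega)=s(\omega_0)\}$, which is a cell because $s$ has at most $r$ entries, $f$ agrees with $\hat w+\psi_0(s)\in W(S)$. This contradicts (a) for $S$. Otherwise $\psi_1(s)=1$ everywhere, and $f=\hat w+\psi_0(s)+g\in W(S)+B_n(S)$, because $g\in B_n(S)$. This contradicts (c).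

**Step 5: the chain.** As for Lemma 6, perform the extension successively for all $g\in B_n(S_\delta)$ to obtain $S_{\delta+1}$, and after $D$ rounds pull everything back to the final $\Omega$. Then $B_n(S_\delta)\subseteq B_m(S_{\delta+1})$ for all $\delta<D$ and $f\in B_N(S_0)$. By (c), and since $0\in W(S_D)$, $f\notin B_n(S_D)\supseteq B_m(S_D)$. The number $N$ was fixed before $D$, so $\mathrm{Ch}(m,n)$ holds with parameter $N$, and Theorem 3 is proved.

## The threshold for odd $m$ and for $m=2$

*Proof of Corollary 4.* By Theorem 2, $n=\lfloor3m/2\rfloor+1$ always has the stated property. Conversely, suppose that some $A$ has $\mathbf P^A_n=\mathbf P^A_m\neq\mathbf P^A_{\mathrm{btt}}$. Then also $\mathbf P^A_{n'}=\mathbf P^A_m$ for every $n'$ with $m<n'\le n$, so all these $n'$ fail to have the property. It remains to see how far the failures reach.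

For $m=1$ the threshold is at least $2=\lfloor3/2\rfloor+1$ by definition. For $m=2$, Theorem 1 shows that $n=3=\lfloor3m/2\rfloor$ fails. For odd $m\ge3$ we have $m+\lfloor(m-1)/2\rfloor=m+\frac{m-1}2=\lfloor3m/2\rfloor$, so by Theorem 3 $n=\lfloor3m/2\rfloor$ fails. In all these cases the least $n$ is exactly $\lfloor3m/2\rfloor+1$. For even $m\ge4$ we have $m+\lfloor(m-1)/2\rfloor=3m/2-1$, so $n=3m/2-1$ fails and $n=3m/2+1$ has the property. The single undecided value is $n=3m/2$.

For the last statement, let $m\ge3$ be odd or $m=2$, and let $A$ be the set from Theorem 3 or Theorem 1, so that $\mathbf P^A_{\lfloor3m/2\rfloor}=\mathbf P^A_m\neq\mathbf P^A_{\mathrm{btt}}$. If $\mathbf P^A_{\lfloor3m/2\rfloor+1}$ were equal to $\mathbf P^A_{\lfloor3m/2\rfloor}$, it would be equal to $\mathbf P^A_m$, and Theorem 2 would give $\mathbf P^A_{\mathrm{btt}}=\mathbf P^A_m$, a contradiction. $\square$
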